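\title{Solving $\bar\partial$ smoothly up to the boundary on pseudoconvex Lipschitz domains}

\begin{abstract}
Let $\Omega\subset\mathbb C^n$ be a bounded pseudoconvex domain with Lipschitz boundary. We prove that every $\bar\partial$-closed $(p,q)$-form, $q\ge1$, that is smooth up to the boundary is $\bar\partial$ of a form that is smooth up to the boundary. No Stein neighborhood basis is assumed. Along the way we obtain bounded solution operators for $\bar\partial$ on each $L^2$-Sobolev space $W^m(\Omega)$ and the density of holomorphic functions smooth up to the boundary among holomorphic functions in $W^m(\Omega)$; for bounded Lipschitz domains the vanishing of the cohomology characterizes pseudoconvexity. The method is to conjugate $\bar\partial$ by resolvents of a smooth vector field transversal to the boundary and to absorb the resulting error by H\"ormander's weighted $L^2$ estimate.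
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Omega$ be a domain in $\mathbb C^n$. We write $C^\infty(\overline\Omega)$ for the space of restrictions to $\Omega$ of $C^\infty$ functions on $\mathbb C^n$, that is, of functions smooth up to the boundary, and $C^\infty_{p,q}(\overline\Omega)$ for the $(p,q)$-forms with coefficients in this space. The Dolbeault cohomology of $\overline\Omega$ is
\[
H^{p,q}(\overline\Omega)=\frac{\ker\bigl(\bar\partial:C^\infty_{p,q}(\overline\Omega)\to C^\infty_{p,q+1}(\overline\Omega)\bigr)}{\bar\partial\,C^\infty_{p,q-1}(\overline\Omega)} .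
\]
For $q\ge1$ its vanishing means that the equation $\bar\partial u=f$ has a solution smooth up to the boundary for every datum $f$ that is smooth up to the boundary and satisfies the necessary condition $\bar\partial f=0$.

In one variable there is no obstruction, whatever the boundary of the bounded domain $\Omega$ looks like: if $f=f_1\,d\bar z$ and $\tilde f_1\in C_c^\infty(\mathbb C)$ extends $f_1$, then $u=\frac1{\pi z}*\tilde f_1$ is smooth on $\mathbb C$ and $\partial u/\partial\bar z=\tilde f_1$. In several variables, for $q<n$, an extension of $f$ need not be $\bar\partial$-closed outside $\Omega$, and the shape of $\Omega$ matters.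

\begin{example}\label{ex:shell}
Let $\Omega=\{1<|z|<2\}\subset\mathbb C^2$ and $\omega_0=|z|^{-4}(\bar z_2\,d\bar z_1-\bar z_1\,d\bar z_2)$. From
\[
|z|^4\,\bar\partial\bigl(\bar z_1|z|^{-2}\bigr)=|z|^2d\bar z_1-\bar z_1(z_1\,d\bar z_1+z_2\,d\bar z_2)=z_2(\bar z_2\,d\bar z_1-\bar z_1\,d\bar z_2)
\]
we get $\bar\partial(\bar z_1|z|^{-2})=z_2\,\omega_0$, hence $z_2\,\bar\partial\omega_0=0$ and $\bar\partial\omega_0=0$. If $\omega_0=\bar\partial u$ in $\Omega$, then $\omega_0\wedge dz_1\wedge dz_2=d(u\,dz_1\wedge dz_2)$ has integral zero over the sphere $|z|=r$, $1<r<2$. But by Stokes' theorem this integral equals $-2r^{-4}\int_{|z|<r}d\bar z_1\wedge d\bar z_2\wedge dz_1\wedge dz_2\ne0$. So $H^{0,1}(\overline\Omega)\neq0$, although $\partial\Omega$ is smooth.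
\end{example}

The condition that removes obstructions of this kind is pseudoconvexity, the existence of a continuous plurisubharmonic exhaustion function on $\Omega$. On every bounded pseudoconvex domain, H\"ormander's theorem \cite{Hor} solves $\bar\partial u=f$ in $L^2$, with no assumption on the boundary; but it gives no control of the derivatives of $u$ near $\partial\Omega$. Dufresnoy proved that $H^{0,1}(\overline\Omega)=0$ for bounded pseudoconvex domains with a suitable Stein neighborhood basis. Some condition beyond pseudoconvexity is needed. For the Hartogs triangle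
\[
\mathbb H=\{(z_1,z_2)\in\mathbb C^2:|z_1|<|z_2|<1\},
\]
which is not Lipschitz at the origin, Chaumat and Chollet proved that the Dolbeault cohomology in degree $(0,1)$ with $C^{k,\alpha}(\overline{\mathbb H})$ coefficients vanishes for every $k\in\mathbb N$ and $0<\alpha<1$, while $H^{0,1}(\overline{\mathbb H})$ is infinite dimensional. Thus even solvability in every finite smoothness class does not by itself give solvability in $C^\infty(\overline\Omega)$.

A bounded domain $\Omega$ has \emph{Lipschitz boundary} if every boundary point has a neighborhood $V$ in which, for suitable orthonormal real coordinates $y=(y',y_{2n})$ and a Lipschitz function $h$ on $\mathbb R^{2n-1}$, one has $\Omega\cap V=\{y\in V:y_{2n}<h(y')\}$. The question, posed in \cite{TDC}, is whether $H^{p,q}(\overline\Omega)=0$ for $q\ge1$ and $0\le p\le n$ for every bounded pseudoconvex domain $\Omega$ with Lipschitz boundary. The answer is yes.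

\begin{theorem}\label{thm:smooth}
Let $\Omega\subset\mathbb C^n$ be a bounded pseudoconvex domain with Lipschitz boundary. Then $H^{p,q}(\overline\Omega)=0$ for all $0\le p\le n$ and $q\ge1$.
\end{theorem}

Let $W^m(\Omega)$, $m=0,1,2,\dots$, be the $L^2$-Sobolev space of order $m$, let $W^m_{p,q}(\Omega)$ be the space of $(p,q)$-forms with coefficients in it, and let $\mathcal O(\Omega)$ be the space of holomorphic functions. Theorem~\ref{thm:smooth} follows from solvability in each $W^m(\Omega)$ together with an approximation property that allows one to pass to the limit $m\to\infty$.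

\begin{theorem}\label{thm:sobolev}
Let $\Omega\subset\mathbb C^n$ be a bounded pseudoconvex domain with Lipschitz boundary.
\begin{itemize}
\item[(a)] For all $m\ge0$, $0\le p\le n$ and $q\ge1$ there is a bounded linear operator $R_m:W^m_{p,q}(\Omega)\cap\ker\bar\partial\to W^m_{p,q-1}(\Omega)$ with $\bar\partial R_mf=f$.
\item[(b)] For all $m\ge0$, the space $\mathcal O(\Omega)\cap C^\infty(\overline\Omega)$ is dense in $\mathcal O(\Omega)\cap W^m(\Omega)$ in the $W^m$ norm.
\end{itemize}
\end{theorem}

Example~\ref{ex:shell} is an instance of a general converse.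

\begin{theorem}\label{thm:converse}
For a bounded domain $\Omega\subset\mathbb C^n$ with Lipschitz boundary the following are equivalent:
\begin{itemize}
\item[(i)] $\Omega$ is pseudoconvex;
\item[(ii)] $H^{p,q}(\overline\Omega)=0$ for all $0\le p\le n$ and $q\ge1$;
\item[(iii)] $H^{0,q}(\overline\Omega)=0$ for $1\le q\le n-1$.
\end{itemize}
\end{theorem}

In the proofs of Theorems~\ref{thm:smooth} and~\ref{thm:sobolev}, pseudoconvexity is used only through H\"ormander's estimate with the weight $e^{-t|z|^2}$. The Lipschitz hypothesis is used through Stein's extension theorem and through the existence of a smooth vector field whose backward flow pushes $\overline\Omega$ into $\Omega$ at a uniform rate (Lemma~\ref{lem:flow}). Section~\ref{sec:ball} carries out the method by hand in the unit ball and then explains the plan of the general proof, which occupies Sections~\ref{sec:flow}--\ref{sec:final}. Theorem~\ref{thm:converse} is proved in Section~\ref{sec:converse}.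

\section{Conventions and standard tools}\label{sec:tools}

Throughout, $\Omega$ is a bounded domain with Lipschitz boundary in $\mathbb C^n=\mathbb R^{2n}$, and $d(z)=\operatorname{dist}(z,\mathbb C^n\setminus\Omega)$. The function $d$ is $1$-Lipschitz and positive exactly on $\Omega$.

\subsection*{Forms and derivatives}
If $f=\sum_{|H|=p}dz_H\wedge f_H$ with $(0,q)$-forms $f_H$, then $\bar\partial f=(-1)^p\sum_H dz_H\wedge\bar\partial f_H$. So $\bar\partial$ acts on the $f_H$ separately, and \emph{we take $p=0$ from now on}. A $(0,r)$-form is written $u=\sum_{|I|=r}u_I\,d\bar z_I$ with increasing multi-indices $I$; we set $|u|^2=\sum_I|u_I|^2$ and extend $u_I$ to all multi-indices by antisymmetry. Operators on functions (vector fields, composition with a map, convolution) act on forms coefficientwise. We write $|\nabla^lu|$ for the Euclidean norm of the tensor of all real partial derivatives of order $l$ of all coefficients, and $\|u\|_{W^m}^2=\sum_{l\le m}\|\nabla^lu\|_{L^2}^2$. Differential equations are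 understood in the sense of distributions.

For $t\ge0$ let $\varphi=t|z|^2$ and $\|g\|_t^2=\int_\Omega|g|^2e^{-\varphi}$. Since $\partial\varphi/\partial z_j=t\bar z_j$, an integration by parts shows that the formal adjoint of $\bar\partial$ for this norm is
\[
\vartheta_\varphi u=\vartheta u+t\sum_{|I|=r-1}\sum_{j}\bar z_j\,u_{jI}\,d\bar z_I,\qquad \vartheta u=-\sum_{|I|=r-1}\sum_j\frac{\partial u_{jI}}{\partial z_j}\,d\bar z_I ,
\]
with $\vartheta_\varphi=\vartheta=0$ on functions. One has $\vartheta^2=0$ and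
\begin{equation}\label{eq:box}
\bar\partial\vartheta+\vartheta\bar\partial=-\tfrac14\Delta\qquad\text{coefficientwise.}
\end{equation}

\subsection*{H\"ormander's theorem and minimal solutions}
Let $\Omega$ be pseudoconvex, $t>0$, $q\ge1$. H\"ormander's theorem \cite{Hor} states that for every $(0,q)$-form $f\in L^2(\Omega)$ with $\bar\partial f=0$ there is $u$ with $\bar\partial u=f$ and $\|u\|_t^2\le\frac2t\|f\|_t^2$. Let $Z_r$ be the closed subspace of $\bar\partial$-closed forms in the Hilbert space of $(0,r)$-forms with norm $\|\cdot\|_t$, and let $\Pi$ be the orthogonal projection onto $Z_r$. For a $(0,q)$-form $G\in L^2(\Omega)$, not necessarily closed, let $QG$ be the solution of $\bar\partial u=\Pi G$ of minimal norm. It is the unique solution orthogonal to $Z_{q-1}$, so it depends linearly on $G$, and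
\begin{equation}\label{eq:Q}
\bar\partial QG=\Pi G,\qquad QG\perp Z_{q-1},\qquad\|QG\|_t\le\sqrt{2/t}\,\|G\|_t .
\end{equation}
A form $u$ orthogonal to $Z_r$ satisfies $\vartheta_\varphi u=0$, because $u$ is orthogonal to $\bar\partial\psi\in Z_r$ for every test form $\psi$. Hence
\begin{equation}\label{eq:theta}
\vartheta_\varphi QG=0,\qquad\vartheta_\varphi(G-\Pi G)=0 .
\end{equation}

\subsection*{Stein's extension theorem}
There is one linear operator that extends $W^m(\Omega)\to W^m(\mathbb R^{2n})$ boundedly for every $m$ \cite[Chapter VI]{Stein}. With the Sobolev embedding theorem on $\mathbb R^{2n}$ this gives $\bigcap_mW^m(\Omega)=C^\infty(\overline\Omega)$, and with the density of $C_c^\infty(\mathbb R^{2n})$ in $W^m(\mathbb R^{2n})$ it gives the density of $C^\infty(\overline\Omega)$ in $W^m(\Omega)$.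

\subsection*{The Laplacian}
Let $B_r=\{|x|<r\}$. A distribution annihilated by $\Delta$ is a smooth function, and harmonic functions satisfy $\|\nabla^ih\|_{L^2(B_{1/2})}\le C_i\|h\|_{L^2(B_1)}$. If $\Gamma$ is the fundamental solution of $-\frac14\Delta$ on $\mathbb R^{2n}$ and $g\in W^m(\mathbb R^{2n})$ is supported in $B_r$, then $\|\Gamma*g\|_{W^{m+2}(B_r)}\le C_{m,r}\|g\|_{W^m}$.

\section{The unit ball, and the plan of the proof}\label{sec:ball}

We solve the first nontrivial case of Theorem~\ref{thm:sobolev}(a) in the unit ball $B$: given a closed $(0,q)$-form $f\in W^1(B)$, find $u\in W^1(B)$ with $\bar\partial u=f$. Here $d(z)=1-|z|$.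

The minimal solution $U=QF$ of an equation $\bar\partial U=F\in Z_q$, say for $t=1$, also satisfies $\vartheta_\varphi U=0$. By \eqref{eq:box} the pair $(\bar\partial,\vartheta_\varphi)$ is an elliptic system, and interior estimates on balls of radius comparable to $d(z)$ give
\begin{equation}\label{eq:ballint}
\|d\,\nabla U\|_{L^2(B)}\le C\bigl(\|U\|_{L^2(B)}+\|F\|_{L^2(B)}\bigr)\le C\|F\|_{L^2(B)}
\end{equation}
(this is Lemma~\ref{lem:interior} below with $j=0$). So the derivatives of $U$ may blow up like $1/d$. Integration toward the boundary removes such a blow-up. Let $X=\sum_ky_k\,\partial/\partial y_k$ be the radial field, with flow $\Phi_sz=e^sz$, and let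
\[
J_\lambda g(z)=\int_0^\infty e^{-\lambda s}g(e^{-s}z)\,ds,\qquad\lambda\ge n+1 .
\]
Since $\frac d{ds}\bigl(e^{-\lambda s}g(e^{-s}z)\bigr)=-e^{-\lambda s}\bigl((X+\lambda)g\bigr)(e^{-s}z)$, we have $J_\lambda(X+\lambda)g=g$. Two properties of $J_\lambda$ do the work.

\emph{$J_\lambda$ absorbs one power of $1/d$:} $\|J_\lambda g\|_{L^2(B)}\le C\|d\,g\|_{L^2(B)}$. Write $z=e^{-x}\zeta$ with $x>0$, $|\zeta|=1$; the volume element is $e^{-2nx}dx\,d\sigma(\zeta)$. For fixed $\zeta$ put $G(x)=e^{-nx}|g(e^{-x}\zeta)|$. Then $e^{-nx}|J_\lambda g(e^{-x}\zeta)|\le\int_0^\infty e^{-s}G(x+s)\,ds$. Split $G=G_1+G_2$ with $G_1=G$ on $(0,1)$ and $G_1=0$ on $[1,\infty)$. For $G_1$ use Hardy's inequality: $\int_x^\infty G_1=\int_1^\infty xG_1(x\tau)\,d\tau$, and the function $x\mapsto xG_1(x\tau)$ has $L^2$ norm $\tau^{-3/2}\|xG_1\|_{L^2}$, so Minkowski's inequality bounds the norm of $\int_x^\infty G_1$ by $2\|xG_1\|_{L^2}$. For $G_2$, Minkowski's inequality gives the bound $\|G_2\|_{L^2}$. The total is at most $3\|\min(x,1)G\|_{L^2(0,\infty)}$,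 and $d=1-e^{-x}\ge(1-e^{-1})\min(x,1)$. It remains to integrate in $\zeta$.

\emph{$J_\lambda$ passes through derivatives:} differentiating under the integral gives $\partial_{y_k}J_\lambda=J_{\lambda+1}\partial_{y_k}$, in particular $\bar\partial J_\lambda=J_{\lambda+1}\bar\partial$; and $\bar\partial(X+\lambda)=(X+\lambda+1)\bar\partial$.

Now put $F=(X+n+2)f\in L^2(B)$. Then $\bar\partial F=(X+n+3)\bar\partial f=0$. Let $U=QF$ and $u=J_{n+1}U$. We get $\bar\partial u=J_{n+2}F=f$ and $|\nabla u|\le J_{n+2}|\nabla U|$, so $\|\nabla u\|_{L^2}\le C\|d\,\nabla U\|_{L^2}\le C\|f\|_{W^1}$ by \eqref{eq:ballint}. In words: differentiate the datum along $X$, solve in $L^2$, and integrate back along $X$.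

\medskip
On a Lipschitz domain there is still a smooth field $X$ transversal to the boundary, and the Hardy inequality survives (Section~\ref{sec:flow}). What is lost is the exact intertwining, which used that the flow consists of holomorphic maps. In general one has only
\[
\bar\partial J_\lambda g=J_\lambda\bigl(\bar\partial g+Kg\bigr),\qquad K=[X,\bar\partial]J_\lambda ,
\]
and with $N$ resolvents, which are needed for $N$ derivatives, a longer formula of the same type (Section~\ref{sec:resolvent}). To solve $\bar\partial u=f=J_\lambda F$ with $u=J_\lambda U$ we must solve $(\bar\partial+K)U=F$. The commutator $[X,\bar\partial]$ costs one derivative in arbitrary directions and $J_\lambda$ absorbs one power of $1/d$, so $\|KU\|$ is bounded by $\|d\,\nabla U\|$, which for minimal solutions is controlled as in \eqref{eq:ballint}. Thus $K$ is bounded on minimal solutions. It is not small. But $Q$ has norm $O(t^{-1/2})$, so that $KQ$ is a contraction for large $t$, \emph{provided the bound for $K$ does not depend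 on $t$}. This is the point that requires care: $\vartheta_\varphi$ contains a term of size $t$ and the weight $e^{-\varphi}$ varies at scale $1/t$, so interior estimates are uniform in $t$ only on balls of radius at most $1/t$ (Section~\ref{sec:interior}). We therefore replace $d$ by $\delta=\min(d,1/\lambda_0)$ with $\lambda_0$ larger than a multiple of $t$, and use that for $\lambda\ge\lambda_0$ the factor $e^{-\lambda s}$ lets $J_\lambda$ absorb a power of $1/\delta$. A last difficulty is that $F$ is no longer $\bar\partial$-closed, so the Neumann series solves the equation only up to an error, which must be shown to vanish (Section~\ref{sec:main}).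

\section{A transversal flow and a Hardy inequality}\label{sec:flow}

\begin{lemma}\label{lem:flow}
There are a real vector field $X\in C_c^\infty(\mathbb C^n)$, with flow $\Phi_s$, and constants $c\in(0,1]$, $r_0>0$ such that
\begin{equation}\label{eq:P}
d(\Phi_{-s}z)\ge c\,\min\bigl(d(z)+s,\,r_0\bigr)\qquad(z\in\Omega,\ s\ge0).
\end{equation}
In particular $\Phi_{-s}(\Omega)\subset\Omega$ for $s\ge0$.
\end{lemma}

\begin{proof}
\emph{Step 1: a cone of inward directions at each boundary point.} Let $b\in\partial\Omega$, with chart $y_{2n}<h(y')$, $h$ being $L$-Lipschitz, and let $v_b$ be the unit vector in the direction of $y_{2n}$. If $y_{2n}<h(y')$, $L|\eta'|+|\eta_{2n}|<1$ and $s\ge0$, then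
\[
y_{2n}-s(1+\eta_{2n})<h(y')-s+s|\eta_{2n}|\le h(y'-s\eta')+s\bigl(L|\eta'|+|\eta_{2n}|-1\bigr)\le h(y'-s\eta').
\]
Choose $r_b\in(0,1)$ with $B(b,3r_b)$ inside the chart and $\kappa_b=1/(L+2)$. Then $z-s(v_b+\eta)\in\Omega$ whenever $z\in\Omega\cap B(b,r_b)$, $|\eta|<\kappa_b$ and $0\le s<r_b$.

\emph{Step 2: gluing.} Cover $\partial\Omega$ by finitely many balls $B(b_j,r_j/2)$, with data $r_j,\kappa_j,v_j$. Take $0\le\chi_j\in C_c^\infty(B(b_j,r_j/2))$ with $\sum_j\chi_j=1$ on $\{\operatorname{dist}(\cdot,\partial\Omega)<d_1\}$ for some $d_1>0$, and put $X=\sum_j\chi_jv_j$, $\kappa=\min_j\kappa_j$, $s_0=\frac14\min_jr_j$. If $z\in\Omega$, $d(z)<d_1$, $|\eta|<\kappa$ and $0\le s<s_0$, then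
\begin{equation}\label{eq:cone}
z-s(X(z)+\eta)=z-\sum_js\chi_j(z)(v_j+\eta)\in\Omega .
\end{equation}
Indeed, subtract the terms with $\chi_j(z)>0$ one after the other. All intermediate points lie within $2s<\frac12\min_jr_j$ of $z$, hence in $B(b_j,r_j)$ for each $j$ with $\chi_j(z)>0$, and Step~1 shows that each move stays in $\Omega$.

\emph{Step 3: the distance grows.} Let $\ell$ be a Lipschitz constant of $X$ and choose $r_0>0$ with $2r_0\le d_1$ and $\ell r_0\le\kappa/2$. Let $z\in\Omega$, $d(z)<r_0$, $|\zeta|<d(z)$, $|\eta'|<\kappa/2$. Then $z+\zeta\in\Omega$, $d(z+\zeta)<d_1$ and $|X(z)-X(z+\zeta)|\le\kappa/2$, so \eqref{eq:cone} at the point $z+\zeta$ with $\eta=\eta'+X(z)-X(z+\zeta)$ gives $z-sX(z)+\zeta-s\eta'\in\Omega$. The vectors $\zeta-s\eta'$ fill the ball of radius $d(z)+\kappa s/2$, so $d(z-sX(z))\ge d(z)+\kappa s/2$ for $0\le s<s_0$. Since $|\Phi_{-s}z-z+sX(z)|\le Cs^2$ uniformly in $z$, there is $s_1>0$ with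
\begin{equation}\label{eq:grow}
d(\Phi_{-s}z)\ge d(z)+\kappa s/4\qquad(0<d(z)<r_0,\ 0\le s\le s_1).
\end{equation}

\emph{Step 4: all times.} Fix $z\in\Omega$ and let $e(s)=d(\Phi_{-s}z)$, a continuous function. It has no zero: at a first zero $\sigma$ we could pick $\sigma'<\sigma$ with $\sigma-\sigma'\le s_1$ and $0<e(\sigma')<r_0$, and \eqref{eq:grow} would give $e(\sigma)>0$. If $e<r_0$ on an interval $[\sigma',s]$, then \eqref{eq:grow} applied in steps of length at most $s_1$ gives $e(s)\ge e(\sigma')+\kappa(s-\sigma')/4$. If this is the case for $\sigma'=0$, then $e(s)\ge d(z)+\kappa s/4$. Otherwise let $\sigma$ be the largest point of $[0,s]$ with $e(\sigma)\ge r_0$; if $\sigma<s$, then $e(s)\ge e(\sigma')$ for all $\sigma'\in(\sigma,s]$, and $\sigma'\downarrow\sigma$ gives $e(s)\ge r_0$, contradicting the choice of $\sigma$; so $\sigma=s$. In both cases $e(s)\ge\min(d(z)+\kappa s/4,r_0)$, which implies \eqref{eq:P} with $c=\kappa/4$.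
\end{proof}

\begin{remark}
No such field exists for the Hartogs triangle. Suppose \eqref{eq:P} holds for $\mathbb H$ and let $v=-X(0)$. Letting $z\to0$ gives $d(\Phi_{-s}0)\ge cs$ for small $s$, so $sv\in\mathbb H$ for small $s>0$, that is, $|v_1|<|v_2|$. Then also $z=-\varepsilon v\in\mathbb H$ for small $\varepsilon>0$, while $\Phi_{-\varepsilon}z=O(\varepsilon^2)$; since $0\notin\mathbb H$, this gives $d(\Phi_{-\varepsilon}z)=O(\varepsilon^2)$, contradicting $d(\Phi_{-\varepsilon}z)\ge c\varepsilon$.
\end{remark}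

\subsection*{Parameters and norms}
Fix $X$ as in Lemma~\ref{lem:flow} and an integer $N\ge1$. There is a constant $C_0\ge\max(1,1/r_0)$, depending only on $\Omega,X,N$, such that for $s\ge0$, $1\le l\le N+1$ and $g\in W^l_{\mathrm{loc}}(\Omega)$
\begin{gather}
0<\det\Phi_s'\le e^{C_0s},\qquad\bigl||\Phi_{-s}z|^2-|z|^2\bigr|\le2C_0s,\label{eq:flowbounds}\\
|\nabla^l(g\circ\Phi_{-s})|\le C_0e^{C_0s}\sum_{l'=1}^{l}|\nabla^{l'}g|\circ\Phi_{-s}.\label{eq:chain}
\end{gather}
The first bound is Liouville's formula $\det\Phi_s'(w)=\exp\int_0^s\operatorname{div}X(\Phi_\sigma w)\,d\sigma$, and the second holds because $|X(w)||w|$ is bounded. For \eqref{eq:chain}, differentiate $\partial_s\Phi_{-s}=-X(\Phi_{-s})$: for $|\alpha|=k\ge1$, $\partial_s\partial^\alpha\Phi_{-s}$ equals $-X'(\Phi_{-s})\partial^\alpha\Phi_{-s}$ plus a polynomial with bounded coefficients in the derivatives of $\Phi_{-s}$ of orders $1,\dots,k-1$. Gronwall's inequality and induction on $k$ give $|\nabla^k\Phi_{-s}|\le C_ke^{C_ks}$, and the chain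 rule gives \eqref{eq:chain}.

A pair of parameters $(t,\lambda_0)$ is \emph{admissible} if $t\ge1$ and $\lambda_0\ge4C_0(1+t)$. \emph{In Sections~\ref{sec:flow}--\ref{sec:main} the pair $(t,\lambda_0)$ is admissible, and $C$ denotes constants that depend only on $\Omega$, $X$ and $N$, never on $t$, $\lambda_0$ or the numbers $\lambda,\mu,\lambda_i\ge\lambda_0$ that appear below.} Put
\[
\delta=\min(d,1/\lambda_0),\qquad\|g\|_{(j)}=\sum_{i=0}^j\|\delta^i\nabla^ig\|_t,\qquad Y_j=\{g\in W^j_{\mathrm{loc}}(\Omega):\|g\|_{(j)}<\infty\}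
\]
for $0\le j\le N+1$. Each $Y_j$ is a Banach space; it consists of the $L^2$ forms whose derivatives of order $i\le j$ blow up at most like $\delta^{-i}$, in the $L^2$ sense. The function $\delta$ is $1$-Lipschitz, $\delta\le1$ and $t\delta\le1$. With $\delta_s(z)=\min(d(z)+s,1/\lambda_0)$, property \eqref{eq:P} and $1/\lambda_0\le r_0$ give
\begin{equation}\label{eq:delta}
\delta(\Phi_{-s}z)\ge c\,\delta_s(z)\ge c\,\delta(z)\qquad(z\in\Omega,\ s\ge0).
\end{equation}
For measurable $g\ge0$ on $\Omega$ and $\mu\ge\lambda_0$ let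
\[
T_\mu g(z)=\int_0^\infty e^{-\mu s/2}g(\Phi_{-s}z)\,ds,\qquad T=T_{\lambda_0}.
\]
These operators are monotone in $g$, and $T_\mu g\le Tg$.

\begin{lemma}[Hardy inequality along the flow]\label{lem:hardy}
Let $g\ge0$ be measurable.
\begin{itemize}
\item[(a)] $\|\delta^iTg\|_t\le C\|\delta^{i+1}g\|_t$ for $0\le i\le2N$. Consequently $\|\delta^iT^ag\|_t\le C\|\delta^{i+a}g\|_t$ for $i,a\ge0$ with $i+a\le2N$.
\item[(b)] $\|\delta^i\mu T_\mu g\|_t\le C\|\delta^ig\|_t$ for $0\le i\le2N$ and $\mu\ge\lambda_0$.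
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\tilde g=e^{-\varphi/2}g$ and $\nu=\lambda_0/2-C_0t$; admissibility gives $\nu-C_0\ge\lambda_0/4$. By \eqref{eq:flowbounds}, $e^{-\varphi(z)/2}Tg(z)\le\int_0^\infty e^{-\nu s}\tilde g(\Phi_{-s}z)\,ds$. We apply the Cauchy--Schwarz inequality with the weight $\delta_s(z)^{3/2}$. Since $\delta_s^{-3/2}\le(d+s)^{-3/2}+\lambda_0^{3/2}$,
\[
\int_0^\infty e^{-\nu s}\delta_s(z)^{-3/2}ds\le2d(z)^{-1/2}+\lambda_0^{3/2}\nu^{-1}\le2d(z)^{-1/2}+4\lambda_0^{1/2}\le6\,\delta(z)^{-1/2},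
\]
and therefore
\[
\|\delta^iTg\|_t^2\le6\int_0^\infty e^{-\nu s}\int_\Omega\delta(z)^{2i-\frac12}\,\delta_s(z)^{\frac32}\,\tilde g(\Phi_{-s}z)^2\,dz\,ds .
\]
Substitute $z=\Phi_sw$; the Jacobian is at most $e^{C_0s}$. For $w\in\Omega$ the set $\{s\ge0:\Phi_sw\in\Omega\}$ is relatively open and, since $\Phi_{-\sigma}(\Omega)\subset\Omega$, an interval $[0,s^*)$ with $s^*=s^*(w)\in(0,\infty]$. By \eqref{eq:delta}, $\delta(z)\le\delta_s(z)\le c^{-1}\delta(w)$. Hence
\[
\|\delta^iTg\|_t^2\le C\int_\Omega\tilde g(w)^2\delta(w)^{2i+\frac32}\,\Theta(w)\,dw,\qquad\Theta(w)=\int_0^{s^*}e^{-\lambda_0s/4}\,\delta(\Phi_sw)^{-\frac12}\,ds ,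
\]
and it remains to show $\Theta(w)\le C\delta(w)^{1/2}$. For $0\le s<s'<s^*$, \eqref{eq:delta} at the point $\Phi_{s'}w$ and time $s'-s$ gives $\delta(\Phi_sw)\ge c\min(s'-s,1/\lambda_0)$; letting $s'\uparrow s^*$,
\begin{equation}\label{eq:exit}
\delta(\Phi_sw)\ge c\min(s^*-s,1/\lambda_0)\qquad(0\le s<s^*).
\end{equation}
If $s^*\le1/\lambda_0$, then $\Theta(w)\le c^{-1/2}\int_0^{s^*}(s^*-s)^{-1/2}ds=2c^{-1/2}(s^*)^{1/2}$. If $s^*>1/\lambda_0$, the part of the integral over $s^*-s\ge1/\lambda_0$ is at most $c^{-1/2}\lambda_0^{1/2}\int_0^\infty e^{-\lambda_0s/4}ds=4c^{-1/2}\lambda_0^{-1/2}$, and the part over $s^*-s<1/\lambda_0$ is at most $2c^{-1/2}\lambda_0^{-1/2}$. In both cases $\Theta(w)\le C\min(s^*,1/\lambda_0)^{1/2}$, which is at most $C\delta(w)^{1/2}$ by \eqref{eq:exit} with $s=0$. The second statement follows by removing the factors $T$ one at a time.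

(b) By \eqref{eq:flowbounds}, $\|g\circ\Phi_{-s}\|_t\le e^{C_0(1+t)s}\|g\|_t\le e^{\mu s/4}\|g\|_t$, and by \eqref{eq:delta}, $\delta^i\,(g\circ\Phi_{-s})\le c^{-i}(\delta^ig)\circ\Phi_{-s}$. Minkowski's inequality gives the bound $c^{-i}\mu\int_0^\infty e^{-\mu s/4}ds\;\|\delta^ig\|_t=4c^{-i}\|\delta^ig\|_t$.
\end{proof}

\section{Resolvents and the conjugated operator}\label{sec:resolvent}

For a compact set $\Sigma\subset\Omega$ let $\widehat\Sigma=\{z:d(z)\ge c\min(\min_\Sigma d,r_0)\}$. This is a compact subset of $\Omega$ that contains $\Phi_{-s}(\Sigma)$ for all $s\ge0$, by \eqref{eq:P}, and $\|g\circ\Phi_{-s}\|_{L^2(\Sigma)}\le e^{C_0s/2}\|g\|_{L^2(\widehat\Sigma)}$. So for $\lambda\ge\lambda_0$ the integral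
\[
J_\lambda g(z)=\int_0^\infty e^{-\lambda s}g(\Phi_{-s}z)\,ds
\]
defines an operator on $L^2_{\mathrm{loc}}(\Omega)$: no growth condition at the boundary is needed, since we integrate from the inside. We have $|J_\lambda g|\le T_\lambda|g|$, and the operators $J_\lambda$ commute with each other by Fubini's theorem.

\begin{lemma}\label{lem:J}
Let $\lambda\ge\lambda_0$ and $g\in L^2_{\mathrm{loc}}(\Omega)$.
\begin{itemize}
\item[(a)] $(X+\lambda)J_\lambda g=g$. In particular $J_\lambda$ is injective.
\item[(b)] If $Xg\in L^2_{\mathrm{loc}}(\Omega)$, then $J_\lambda(X+\lambda)g=g$.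
\item[(c)] If $g\in W^l_{\mathrm{loc}}(\Omega)$, $1\le l\le N+1$, then $J_\lambda g\in W^l_{\mathrm{loc}}(\Omega)$ and $|\nabla^lJ_\lambda g|\le C\sum_{l'=1}^lT_\lambda|\nabla^{l'}g|$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\langle\cdot,\cdot\rangle$ be the bilinear pairing of distributions and test functions, and $X^T\psi=-\operatorname{div}(\psi X)$. For $\psi\in C_c^\infty(\Omega)$ with support $\Sigma$ and $s\ge0$ put $\psi_s=(\psi\circ\Phi_s)\det\Phi_s'$. It is supported in $\Phi_{-s}(\Sigma)\subset\widehat\Sigma$, depends smoothly on $s$, and a change of variables gives $\langle g\circ\Phi_{-s},\psi\rangle=\langle g,\psi_s\rangle$ and $\|\psi_s\|_{L^2}\le e^{C_0s/2}\|\psi\|_{L^2}$. For smooth $g$ we have $\partial_s(g\circ\Phi_{-s})=-(Xg)\circ\Phi_{-s}=-X(g\circ\Phi_{-s})$; pairing with $\psi$ yields $\partial_s\psi_s=-X^T\psi_s=-(X^T\psi)_s$.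

(a) Since $\lambda>C_0$, the function $e^{-\lambda s}\langle g,\psi_s\rangle$ tends to $0$ as $s\to\infty$, and
\[
\langle J_\lambda g,(X^T+\lambda)\psi\rangle=\int_0^\infty e^{-\lambda s}\langle g,(\lambda-\partial_s)\psi_s\rangle\,ds=-\int_0^\infty\frac d{ds}\bigl(e^{-\lambda s}\langle g,\psi_s\rangle\bigr)ds=\langle g,\psi\rangle .
\]

(b) By (a), $\eta=g-J_\lambda(X+\lambda)g\in L^2_{\mathrm{loc}}(\Omega)$ satisfies $X\eta=-\lambda\eta$. Then $\frac d{ds}\langle\eta,\psi_s\rangle=-\langle X\eta,\psi_s\rangle=\lambda\langle\eta,\psi_s\rangle$, so $\langle\eta,\psi_s\rangle=e^{\lambda s}\langle\eta,\psi\rangle$. But $|\langle\eta,\psi_s\rangle|\le e^{C_0s/2}\|\eta\|_{L^2(\widehat\Sigma)}\|\psi\|_{L^2}$ and $\lambda>C_0$, so $\langle\eta,\psi\rangle=0$.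

(c) By \eqref{eq:chain} and the remark preceding the lemma, the $W^l$ norm of $g\circ\Phi_{-s}$ on a relatively compact open subset of $\Omega$ grows at most like $e^{3C_0s/2}$. Since $\lambda\ge8C_0$, the integral defining $J_\lambda g$ converges in $W^l$ of that subset and may be differentiated under the integral sign. The pointwise bound follows from \eqref{eq:chain} and $e^{-\lambda s}e^{C_0s}\le e^{-\lambda s/2}$.
\end{proof}

Combined with the Hardy inequality, part (c) shows that a product of $a$ resolvents turns the weighted regularity measured by $Y_a$ into Sobolev regularity up to the boundary, and that $\mu J_\mu$ is bounded uniformly in $\mu$.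

\begin{lemma}\label{lem:gain}
\begin{itemize}
\item[(a)] If $0\le i\le a\le N$, $\lambda_1,\dots,\lambda_a\ge\lambda_0$ and $g\in Y_a$, then $\|\nabla^iJ_{\lambda_1}\cdots J_{\lambda_a}g\|_t\le C\|g\|_{(a)}$. In particular $J_{\lambda_1}\cdots J_{\lambda_a}g\in W^a(\Omega)$.
\item[(b)] If $0\le j\le N$, $\mu\ge\lambda_0$ and $g\in Y_j$, then $\|\mu J_\mu g\|_{(j)}\le C\|g\|_{(j)}$.
\end{itemize}
\end{lemma}

\begin{proof}
Applying Lemma~\ref{lem:J}(c) (or $|J_\lambda g|\le T|g|$ if $i=0$) once for each factor and using the monotonicity of $T$, we get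
\begin{equation}\label{eq:iter}
|\nabla^iJ_{\lambda_1}\cdots J_{\lambda_a}g|\le C\sum_{l\le i}T^a|\nabla^lg|\qquad(0\le i\le N+1,\ 0\le a\le N,\ g\in W^i_{\mathrm{loc}}).
\end{equation}
For (a), Lemma~\ref{lem:hardy}(a) gives $\|T^a|\nabla^lg|\|_t\le C\|\delta^a\nabla^lg\|_t\le C\|\delta^l\nabla^lg\|_t$, as $\delta\le1$ and $l\le a$. For (b), Lemma~\ref{lem:J}(c) and Lemma~\ref{lem:hardy}(b) give $\|\delta^i\nabla^i\mu J_\mu g\|_t\le C\sum_{l\le i}\|\delta^i\nabla^lg\|_t\le C\|g\|_{(j)}$ for $i\le j$.
\end{proof}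

We now move $\bar\partial$ through a product of resolvents. Consider operators $P=\sum_jd\bar z_j\wedge V_j$, where $V_1,\dots,V_n$ are smooth complex vector fields on $\mathbb C^n$; the choice $V_j=\partial/\partial\bar z_j$ gives $\bar\partial$. The commutator $[X,P]=\sum_jd\bar z_j\wedge[X,V_j]$ is of the same type. Put $P^{(0)}=P$ and $P^{(k+1)}=[X,P^{(k)}]$. For $k\ge1$ the operator $\bar\partial^{(k)}$ is of first order, with $C_c^\infty$ coefficients determined by $X$ alone. Let $\lambda_1,\dots,\lambda_N\ge\lambda_0$, $\gamma>0$, and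
\[
A=\gamma J_{\lambda_1}\cdots J_{\lambda_N},\qquad J_S=\prod_{i\in S}J_{\lambda_i},\qquad K=\sum_{\emptyset\ne S\subset\{1,\dots,N\}}\bar\partial^{(|S|)}J_S .
\]
For example, $K=\bar\partial^{(1)}(J_{\lambda_1}+J_{\lambda_2})+\bar\partial^{(2)}J_{\lambda_1}J_{\lambda_2}$ for $N=2$. Each term of $K$ contains one derivative and at least one resolvent.

\begin{lemma}\label{lem:K}
\begin{itemize}
\item[(a)] If $g\in W^1_{\mathrm{loc}}(\Omega)$, then $\bar\partial Ag=A(\bar\partial g+Kg)$.
\item[(b)] If $0\le j\le N$ and $g\in Y_{j+1}$, then $Kg\in Y_j$ and $\|Kg\|_{(j)}\le C\|g\|_{(j+1)}$.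
\end{itemize}
\end{lemma}

\begin{proof}
(a) First take one resolvent. Let $g\in W^1_{\mathrm{loc}}$ and $w=J_\lambda g\in W^1_{\mathrm{loc}}$. Then $Pw\in L^2_{\mathrm{loc}}$ and, by Lemma~\ref{lem:J}(a), $(X+\lambda)Pw=P(X+\lambda)w+[X,P]w=Pg+P^{(1)}w\in L^2_{\mathrm{loc}}$. Lemma~\ref{lem:J}(b) gives
\begin{equation}\label{eq:onestep}
PJ_\lambda g=J_\lambda\bigl(Pg+P^{(1)}J_\lambda g\bigr).
\end{equation}
We prove by induction on the number of factors that $PJ_{S_0}g=J_{S_0}\sum_{S\subset S_0}P^{(|S|)}J_Sg$ for all $P$, all $g\in W^1_{\mathrm{loc}}$ and all $S_0\subset\{1,\dots,N\}$; this is trivial for $S_0=\emptyset$. Let $S_0=\{i\}\cup S'$ with $i\notin S'$. By \eqref{eq:onestep} applied to $J_{S'}g\in W^1_{\mathrm{loc}}$ and by commutativity, $PJ_{S_0}g=J_{\lambda_i}\bigl(PJ_{S'}g+P^{(1)}J_{S'}(J_{\lambda_i}g)\bigr)$. The induction hypothesis for $(P,g)$ produces the terms with $i\notin S$, and for $(P^{(1)},J_{\lambda_i}g)$ the terms with $i\in S$, because $(P^{(1)})^{(k)}=P^{(k+1)}$. Take $P=\bar\partial$,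 $S_0=\{1,\dots,N\}$, and multiply by $\gamma$.

(b) Let $0\le i\le j$. By the Leibniz rule and \eqref{eq:iter},
\[
|\nabla^iKg|\le C\sum_{S\ne\emptyset}\ \sum_{l\le i+1}|\nabla^lJ_Sg|\le C\sum_{a=1}^N\ \sum_{l\le i+1}T^a|\nabla^lg| .
\]
For $1\le a\le N$ and $l\le i+1$, Lemma~\ref{lem:hardy}(a) and $\delta\le1$ give $\|\delta^iT^a|\nabla^lg|\|_t\le C\|\delta^{i+a}\nabla^lg\|_t\le C\|\delta^l\nabla^lg\|_t$.
\end{proof}

\section{Interior estimates uniform in the weight}\label{sec:interior}

Lemma~\ref{lem:K}(b) reduces the estimate of $KU$ to that of $\|U\|_{(j+1)}$. For solutions of the elliptic system $(\bar\partial,\vartheta_\varphi)$ this norm is controlled by interior estimates on the balls $B(z,\rho(z))$, where $\rho=\delta/2$; their closures lie in $\Omega$. We first record how local estimates on these balls add up.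

\begin{lemma}\label{lem:avg}
Let $dm(z)=e^{-\varphi(z)}\delta(z)^{-2n}dz$ on $\Omega$. For each integer $a\ge0$ there is $C_a$, depending only on $a$ and $\Omega$, such that for measurable $g\ge0$
\[
\|\delta^ag\|_t^2\le C_a\int_\Omega\rho^{2a}\|g\|^2_{L^2(B(z,\rho/2))}\,dm(z),\qquad\int_\Omega\rho^{2a}\|g\|^2_{L^2(B(z,\rho))}\,dm(z)\le C_a\|\delta^ag\|_t^2 ,
\]
where $\rho=\rho(z)$.
\end{lemma}

\begin{proof}
Let $R=\sup_\Omega|z|$. For $w\in B(z,\rho(z))$ we have $\frac12\delta(z)\le\delta(w)\le\frac32\delta(z)$, since $\delta$ is $1$-Lipschitz, and $|\varphi(w)-\varphi(z)|\le2Rt\rho(z)\le R$, since $t\delta\le1$. So $\rho(z)^{2a}e^{-\varphi(z)}\delta(z)^{-2n}$ is comparable to $\delta(w)^{2a-2n}e^{-\varphi(w)}$, and by Fubini's theorem it suffices to bound, for fixed $w\in\Omega$, the volume of $\{z:|z-w|<\delta(z)/4\}$ from below and that of $\{z:|z-w|<\delta(z)/2\}$ from above by multiples of $\delta(w)^{2n}$. If $|z-w|<\delta(w)/8$, then $\delta(z)/4\ge\frac7{32}\delta(w)>|z-w|$; so the first set contains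 $B(w,\delta(w)/8)$. If $|z-w|<\delta(z)/2$, then $\delta(w)>\delta(z)/2>|z-w|$; so the second set is contained in $B(w,\delta(w))$.
\end{proof}

For harmonic $h\in L^2(\Omega)$, scaling the estimate of Section~\ref{sec:tools} gives $\rho^i\|\nabla^ih\|_{L^2(B(z,\rho/2))}\le C_i\|h\|_{L^2(B(z,\rho))}$, and Lemma~\ref{lem:avg} turns this into $\|\delta^i\nabla^ih\|_t\le C_i\|h\|_t$ for all $i\ge0$. More generally, for harmonic $h\in W^m(\Omega)$,
\begin{equation}\label{eq:harm}
\|\delta^i\nabla^lh\|_t\le C_{i,m}\sum_{k\le m}\|\nabla^kh\|_t\qquad(0\le l\le i+m).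
\end{equation}
For $l\le m$ this follows from $\delta\le1$. For $l>m$ use $\delta^i\le\delta^{l-m}$ and apply the previous bound to the derivatives of $h$ of order $m$, which are harmonic and in $L^2$.

\begin{lemma}\label{lem:interior}
Let $0\le j\le N$ and let $U\in L^2(\Omega)$ be a $(0,r)$-form with $\bar\partial U,\vartheta_\varphi U\in W^j_{\mathrm{loc}}(\Omega)$. Then $U\in W^{j+1}_{\mathrm{loc}}(\Omega)$ and
\[
\|U\|_{(j+1)}\le C\Bigl(\|U\|_t+\sum_{i\le j}\|\delta^{i+1}\nabla^i\bar\partial U\|_t+\sum_{i\le j}\|\delta^{i+1}\nabla^i\vartheta_\varphi U\|_t\Bigr).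
\]
\end{lemma}

\begin{proof}
\emph{Step 1.} Let $V$ be a compactly supported $L^2$ form on $\mathbb C^n$ with $\bar\partial V,\vartheta V\in L^2$. Then $V\in W^1$ and $\|\nabla V\|^2_{L^2}=4(\|\bar\partial V\|^2_{L^2}+\|\vartheta V\|^2_{L^2})$. For $V\in C_c^\infty$, both $\|\bar\partial V\|^2+\|\vartheta V\|^2$ and $\frac14\|\nabla V\|^2$ equal the inner product of $-\frac14\Delta V$ with $V$, by \eqref{eq:box}. In general, mollify: as $\bar\partial$ and $\vartheta$ have constant coefficients, $\bar\partial V_\varepsilon$ and $\vartheta V_\varepsilon$ converge in $L^2$, so $\nabla V_\varepsilon$ is Cauchy in $L^2$.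

\emph{Step 2.} Let $b_1,\dots,b_n\in C^\infty(B_1)$ satisfy $|\nabla^ib_k|\le M$ for $i\le N$, and put $bV=\sum_I\sum_kb_kV_{kI}\,d\bar z_I$. If $V\in L^2(B_1)$ and $f=\bar\partial V$, $g=\vartheta V+bV$ belong to $W^j(B_1)$, then
\begin{equation}\label{eq:unit}
\|V\|_{W^{j+1}(B_{1/2})}\le C_M\bigl(\|V\|_{L^2(B_1)}+\|f\|_{W^j(B_1)}+\|g\|_{W^j(B_1)}\bigr).
\end{equation}
Fix radii $1=\rho_0>\rho_1>\dots>\rho_{j+1}=\frac12$ and suppose that $\|V\|_{W^k(B_{\rho_k})}$ is bounded by the right side for some $k\le j$; this is true for $k=0$. Let $\chi\in C_c^\infty(B_{\rho_k})$ equal $1$ on $B_{\rho_{k+1}}$, and let $|\alpha|\le k$. Then $\chi\partial^\alpha V\in L^2$, and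
\[
\bar\partial(\chi\partial^\alpha V)=\chi\partial^\alpha f+[\bar\partial,\chi]\partial^\alpha V,\qquad\vartheta(\chi\partial^\alpha V)=\chi\partial^\alpha(g-bV)+[\vartheta,\chi]\partial^\alpha V .
\]
The commutators have order zero, so both right sides have $L^2$ norm at most $C_M(\|f\|_{W^k(B_1)}+\|g\|_{W^k(B_1)}+\|V\|_{W^k(B_{\rho_k})})$. Step~1 bounds $V$ in $W^{k+1}(B_{\rho_{k+1}})$.

\emph{Step 3.} Let $z\in\Omega$, $\rho=\rho(z)$, and apply Step~2 to $V(x)=U(z+\rho x)$ and $b_k(x)=\rho t\,\overline{(z+\rho x)_k}$. Here the cutoff at $1/\lambda_0$ in the definition of $\delta$ is used: since $\rho t\le1$ and $\rho\le1$, the functions $b_k$ and their derivatives are bounded by a constant $M$ that depends only on $\Omega$. We have $\bar\partial V=\rho\,(\bar\partial U)(z+\rho x)$ and $\vartheta V+bV=\rho\,(\vartheta_\varphi U)(z+\rho x)$, so \eqref{eq:unit} shows that $U\in W^{j+1}$ near $z$ and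
\[
\sum_{l\le j+1}\rho^{2l}\|\nabla^lU\|^2_{L^2(B(z,\rho/2))}\le C\Bigl(\|U\|^2_{L^2(B(z,\rho))}+\sum_{i\le j}\rho^{2i+2}\bigl\||\nabla^i\bar\partial U|+|\nabla^i\vartheta_\varphi U|\bigr\|^2_{L^2(B(z,\rho))}\Bigr).
\]
Integrate against $dm(z)$ and apply Lemma~\ref{lem:avg}.
\end{proof}

\section{The conjugated equation}\label{sec:main}

Now let $\Omega$ be pseudoconvex. We first transfer the properties of $\Pi$ and $Q$ from $L^2$ to the spaces $Y_j$.

\begin{lemma}\label{lem:PiQ}
Let $0\le j\le N$, $q\ge1$, and let $G\in Y_j$ be a $(0,q)$-form. Then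
\[
\|\Pi G\|_{(j)}\le C\|G\|_{(j)},\qquad\|QG\|_{(j+1)}\le C\bigl(t^{-1/2}+\lambda_0^{-1}\bigr)\|G\|_{(j)} .
\]
\end{lemma}

\begin{proof}
The first bound is trivial for $j=0$. For $j\ge1$ apply Lemma~\ref{lem:interior}, with $j-1$ in place of $j$, to $\Pi G$. We have $\bar\partial\Pi G=0$ and, by \eqref{eq:theta}, $\vartheta_\varphi\Pi G=\vartheta_\varphi G$. The zero-order coefficients $t\bar z_k$ of $\vartheta_\varphi$ are linear, so $|\nabla^i\vartheta_\varphi G|\le C(|\nabla^{i+1}G|+t|\nabla^iG|+t|\nabla^{i-1}G|)$, the last term being absent for $i=0$. Since $t\delta\le1$ and $\delta\le1$, we get $\delta^{i+1}|\nabla^i\vartheta_\varphi G|\le C\sum_{l\le i+1}\delta^l|\nabla^lG|$ for $i\le j-1$, which proves the first bound. For the second, apply Lemma~\ref{lem:interior} to $U=QG$, for which $\bar\partial U=\Pi G$ and $\vartheta_\varphi U=0$. As $\delta\le\lambda_0^{-1}$, it gives $\|U\|_{(j+1)}\le C(\|U\|_t+\lambda_0^{-1}\|\Pi G\|_{(j)})$, and $\|U\|_t\le\sqrt{2/t}\,\|G\|_t$ by \eqref{eq:Q}.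
\end{proof}

\begin{proposition}\label{prop:main}
Let $\Omega$ be pseudoconvex and $N\ge1$. There are an admissible pair $(t,\lambda_0)$ and a constant $C$, depending only on $\Omega,X,N$, with the following property. Let $\lambda_1,\dots,\lambda_N\ge\lambda_0$, $\gamma>0$, $A=\gamma J_{\lambda_1}\cdots J_{\lambda_N}$ and $1\le q\le n$. If $F\in Y_N$ is a $(0,q)$-form with $\bar\partial(AF)=0$, then there is a $(0,q-1)$-form $U\in Y_{N+1}$, depending linearly on $F$, with
\[
\bar\partial(AU)=AF,\qquad\|U\|_{(N+1)}\le C\|F\|_{(N)} .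
\]
\end{proposition}

\begin{proof}
\emph{Choice of parameters.} By Lemmas~\ref{lem:K}(b) and~\ref{lem:PiQ} there is $C_1$ with
\[
\|KQG\|_{(N)}\le C_1\bigl(t^{-1/2}+\lambda_0^{-1}\bigr)\|G\|_{(N)}\qquad(G\in Y_N).
\]
By Lemma~\ref{lem:K}(b) and Lemma~\ref{lem:interior}, both with $j=0$, there is $C_2$ with
\begin{equation}\label{eq:KE}
\|KE\|_t\le C_2\bigl(\|E\|_t+\lambda_0^{-1}\|\bar\partial E\|_t\bigr)\qquad(E\in Y_1,\ \vartheta_\varphi E=0,\ \bar\partial E\in L^2).
\end{equation}
The constants $C_1,C_2$ do not depend on the admissible pair or on the $\lambda_i$. Fix $t\ge1$ with $t\ge16C_1^2$ and $t>8C_2^2$, and then $\lambda_0\ge\max(4C_0(1+t),4C_1,2C_2)$. Then $KQ$ has norm at most $\frac12$ on $Y_N$.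

\emph{Construction.} In view of Lemma~\ref{lem:K}(a) we want $(\bar\partial+K)U=F$. We look for $U=QG$. Then $(\bar\partial+K)U=\Pi G+KQG$, which would equal $(\mathrm{Id}+KQ)G$ if $G$ were closed. So let $G=(\mathrm{Id}+KQ)^{-1}F\in Y_N$, given by the Neumann series, with $\|G\|_{(N)}\le2\|F\|_{(N)}$, and let $U=QG$. By Lemma~\ref{lem:PiQ}, $U\in Y_{N+1}$ with the stated bound, and $E=G-\Pi G$ belongs to $Y_N\subset Y_1$. Since $KQG=F-G$,
\[
\bar\partial AU=A(\Pi G+KQG)=AF-AE .
\]

\emph{The error vanishes.} If $q=n$, every $(0,q)$-form is closed and $E=0$. Let $q<n$. The hypothesis $\bar\partial(AF)=0$ has not been used yet; it gives $\bar\partial AE=0$, that is, $A(\bar\partial E+KE)=0$ by Lemma~\ref{lem:K}(a). As the resolvents are injective on $L^2_{\mathrm{loc}}$, we obtain $\bar\partial E=-KE$, and this form is in $L^2$ by Lemma~\ref{lem:K}(b). Also $\vartheta_\varphi E=0$ by \eqref{eq:theta}. Now \eqref{eq:KE} and $\lambda_0\ge2C_2$ give $\|\bar\partial E\|_t\le C_2\|E\|_t+\frac12\|\bar\partial E\|_t$,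 so $\|\bar\partial E\|_t\le2C_2\|E\|_t$. On the other hand $\bar\partial E\in Z_{q+1}$, and both $E$ and $Q\bar\partial E$ are solutions of $\bar\partial u=\bar\partial E$ orthogonal to $Z_q$. Hence $E=Q\bar\partial E$, and \eqref{eq:Q} in degree $q+1$ gives $\|E\|_t\le2C_2\sqrt{2/t}\,\|E\|_t$. Since $t>8C_2^2$, this forces $E=0$.
\end{proof}

\section{Sobolev and smooth solutions}\label{sec:final}

In this section $\Omega$ is pseudoconvex. For each $N$ the pair $(t,\lambda_0)$ is the one of Proposition~\ref{prop:main}; the norm $\|\cdot\|_t$ is then equivalent to the $L^2$ norm, and constants may depend on $t$ and $\lambda_0$, but not on the parameters $s$ and $\mu$ below.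

\subsection*{Proof of Theorem~\ref{thm:sobolev}(a)}
For $q>n$ there is nothing to prove, and for $m=0$ we let $R_0$ be the restriction of $Q$ to $Z_q$, with $t=1$. Let $m\ge1$ and let $f\in W^m(\Omega)$ be a closed $(0,q)$-form. We would like to apply Proposition~\ref{prop:main} with $N=m$, $A=J_{\lambda_0}^m$ and $F=(X+\lambda_0)^mf$. This $F$ is only in $L^2$, whereas $F\in Y_m$ is required. By \eqref{eq:harm} the requirement is met if $f$ is harmonic, and the Newton potential reduces us to that case.

Let $\tilde f\in W^m(\mathbb C^n)$ be Stein's extension of $f$ multiplied by a fixed cutoff function equal to $1$ near $\overline\Omega$, and put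
\[
v=\vartheta(\Gamma*\tilde f)\in W^{m+1}(\Omega),\qquad f'=\vartheta\bar\partial(\Gamma*\tilde f)\in W^m(\Omega);
\]
the norms are bounded by $C\|f\|_{W^m}$. By \eqref{eq:box}, $f=\bar\partial v+f'$ on $\Omega$. Hence $\bar\partial f'=\bar\partial f=0$ on $\Omega$, and $\vartheta f'=0$ because $\vartheta^2=0$. By \eqref{eq:box} again, the coefficients of $f'$ are harmonic in $\Omega$.

Let $F=(X+\lambda_0)^mf'$. Then $|\nabla^iF|\le C\sum_{l\le i+m}|\nabla^lf'|$, so $\|F\|_{(m)}\le C\|f'\|_{W^m}$ by \eqref{eq:harm}. Since $f'$ is smooth in $\Omega$, Lemma~\ref{lem:J}(b) applied $m$ times gives $AF=f'$, which is closed. Let $U$ be given by Proposition~\ref{prop:main}. Then $\bar\partial AU=f'$, and Lemma~\ref{lem:gain}(a) gives $\|AU\|_{W^m}\le C\|U\|_{(m)}\le C\|f\|_{W^m}$. Put $R_mf=v+AU$. Each step of the construction is linear in $f$. \qed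

\subsection*{Proof of Theorem~\ref{thm:sobolev}(b)}
The main step gains one derivative.

\begin{lemma}\label{lem:onemore}
Let $m\ge0$, $h\in\mathcal O(\Omega)\cap W^m(\Omega)$ and $\varepsilon>0$. There is $h'\in\mathcal O(\Omega)\cap W^{m+1}(\Omega)$ with $\|h-h'\|_{W^m}<\varepsilon$.
\end{lemma}

In the ball one takes $h'(z)=h(e^{-s}z)$. In general $h_s=h\circ\Phi_{-s}$ is smooth up to the boundary but not holomorphic, and we must subtract a solution $u$ of $\bar\partial u=\bar\partial h_s$ that lies in $W^{m+1}$ and is small in $W^m$. Neither $R_m$ nor $R_{m+1}$ provides both: the first gives no membership in $W^{m+1}$, and the bound for the second involves $\|\bar\partial h_s\|_{W^{m+1}}$, which $\|h\|_{W^m}$ does not control. We therefore use $m$ resolvents $J_{\lambda_0}$ and one more factor $\mu J_\mu$ with $\mu$ large. This factor supplies the extra derivative, while its inverse $\mathrm{Id}+\mu^{-1}X$ changes the datum very little. This is why Proposition~\ref{prop:main} was proved uniformly in $\lambda_1,\dots,\lambda_N$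 and $\gamma$.

\begin{proof}
Let $N=m+1$ and $0<s\le1/\lambda_0$. By \eqref{eq:P} and continuity, $d\ge cs$ on $\Phi_{-s}(\overline\Omega)$, so this set is a compact subset of $\Omega$, the function $h_s$ is smooth near $\overline\Omega$, and $h_s\in C^\infty(\overline\Omega)$. By the chain rule and \eqref{eq:flowbounds}, the maps $g\mapsto g\circ\Phi_{-s}$ are uniformly bounded on $W^m(\Omega)$; for $g$ in the dense subspace $C^\infty(\overline\Omega)$ we have $g\circ\Phi_{-s}\to g$ uniformly with all derivatives as $s\to0$. Hence $h_s\to h$ in $W^m(\Omega)$.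

Let $\Phi^k_{-s}$ be the $k$th complex coordinate of $\Phi_{-s}$. Since $h$ is holomorphic,
\[
g_s:=\bar\partial h_s=\sum_k\Bigl(\frac{\partial h}{\partial z_k}\circ\Phi_{-s}\Bigr)\,\bar\partial\Phi^k_{-s},
\]
and since $\bar\partial\Phi^k_0=\bar\partial z_k=0$ and the flow is smooth in $(s,z)$, every derivative of $\bar\partial\Phi^k_{-s}$ is $O(s)$ uniformly on $\overline\Omega$. We claim that
\begin{equation}\label{eq:small}
\|(X+\lambda_0)^mg_s\|_{(m+1)}\to0\qquad(s\to0).
\end{equation}
By the Leibniz and chain rules, $|\nabla^i(X+\lambda_0)^mg_s|\le Cs\sum_{l\le i+m+1}|\nabla^lh|\circ\Phi_{-s}$ for $i\le m+1$. By \eqref{eq:delta} and the substitution $w=\Phi_{-s}z$,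
\[
s^2\bigl\|\delta^i\,(|\nabla^lh|\circ\Phi_{-s})\bigr\|^2_{L^2(\Omega)}\le Cs^2\int_{\Phi_{-s}(\Omega)}\delta^{2i}|\nabla^lh|^2\,dw .
\]
For $l\le i+m$ the right side is at most $Cs^2\|h\|^2_{W^m}$ by \eqref{eq:harm}. For $l=i+m+1$ we write it as
\[
C\int_{\Phi_{-s}(\Omega)}\Bigl(\frac s\delta\Bigr)^2\bigl|\delta^{i+1}\nabla^{i+1+m}h\bigr|^2dw .
\]
On $\Phi_{-s}(\Omega)$ we have $s/\delta\le1/c$ by \eqref{eq:delta}; moreover $s/\delta\to0$ pointwise in $\Omega$, and $\delta^{i+1}\nabla^{i+1+m}h\in L^2(\Omega)$ by \eqref{eq:harm}. Dominated convergence gives \eqref{eq:small}.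

Let $\mu\ge\lambda_0$, $A=\mu J_{\lambda_0}^mJ_\mu$ and
\[
F=\mu^{-1}(X+\lambda_0)^m(X+\mu)g_s=(X+\lambda_0)^mg_s+\mu^{-1}(X+\lambda_0)^mXg_s .
\]
Since $g_s$ is smooth up to the boundary, $F\in Y_{m+1}$, and Lemma~\ref{lem:J}(b) gives $AF=g_s$, which is closed. Proposition~\ref{prop:main} gives $U$ with $\bar\partial(AU)=g_s$. Put $u=AU$. By Lemma~\ref{lem:gain}(a) with $a=m+1$, $u\in W^{m+1}(\Omega)$. Writing $u=J_{\lambda_0}^m(\mu J_\mu U)$ and using Lemma~\ref{lem:gain}(a) with $a=m$ and Lemma~\ref{lem:gain}(b), we get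
\[
\|u\|_{W^m}\le C\|U\|_{(m)}\le C\|(X+\lambda_0)^mg_s\|_{(m+1)}+C\mu^{-1}\|(X+\lambda_0)^mXg_s\|_{(m+1)} ,
\]
with $C$ independent of $s$ and $\mu$. Choose $s$ so that $\|h-h_s\|_{W^m}$ and the first term on the right are less than $\varepsilon/3$, and then $\mu$ so that the second term is less than $\varepsilon/3$. The function $h'=h_s-u$ has the required properties.
\end{proof}

Given $h\in\mathcal O(\Omega)\cap W^m(\Omega)$ and $\varepsilon>0$, put $h^{(0)}=h$ and use Lemma~\ref{lem:onemore} to choose $h^{(k+1)}\in\mathcal O(\Omega)\cap W^{m+k+1}(\Omega)$ with $\|h^{(k+1)}-h^{(k)}\|_{W^{m+k}}<\varepsilon2^{-k-1}$. For each $M\ge m$ the sequence $(h^{(k)})_{k\ge M-m}$ is Cauchy in $W^M(\Omega)$. The limit is holomorphic, lies in $\bigcap_MW^M(\Omega)=C^\infty(\overline\Omega)$, and is within $\varepsilon$ of $h$ in $W^m(\Omega)$. \qed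

\subsection*{Proof of Theorem~\ref{thm:smooth}}
Let $f\in C^\infty_{0,q}(\overline\Omega)$ be closed, $1\le q\le n$. The solutions $R_mf$ are constructed with parameters that depend on $m$, so they need not agree or converge. We correct them successively by closed forms, and construct $v_m\in W^m(\Omega)$, $m\ge1$, with $\bar\partial v_m=f$ and $\|v_{m+1}-v_m\|_{W^{m-1}}\le2^{-m}$. Start with $v_1=R_1f$. Given $v_m$, the form $\beta=R_{m+1}f-v_m\in W^m(\Omega)$ is closed, of degree $(0,q-1)$. It suffices to find a closed form $\beta'\in W^{m+1}(\Omega)$ with $\|\beta-\beta'\|_{W^{m-1}}\le2^{-m}$, for then $v_{m+1}=R_{m+1}f-\beta'$ satisfies $v_{m+1}-v_m=\beta-\beta'$.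

If $q=1$, then $\beta$ is a holomorphic function in $W^m(\Omega)$, and Lemma~\ref{lem:onemore} provides $\beta'$. If $q\ge2$, then $\beta=\bar\partial w$ with $w=R_m\beta\in W^m(\Omega)$. Approximate $w$ in $W^m(\Omega)$ by a form $w'$ with coefficients in $C^\infty(\overline\Omega)$ and put $\beta'=\bar\partial w'$; then $\|\beta-\beta'\|_{W^{m-1}}\le C\|w-w'\|_{W^m}$ is as small as we like.

For each $M\ge1$ the sequence $(v_m)_{m\ge M}$ is Cauchy in $W^{M-1}(\Omega)$. Its limit $u$ has coefficients in $\bigcap_MW^M(\Omega)=C^\infty(\overline\Omega)$, and $\bar\partial u=f$. \qed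

\section{Vanishing cohomology implies pseudoconvexity}\label{sec:converse}

In Theorem~\ref{thm:converse}, (i)$\Rightarrow$(ii) is Theorem~\ref{thm:smooth}, and (iii) is a special case of (ii). It remains to prove (iii)$\Rightarrow$(i). Recall that $\Omega$ is a \emph{domain of holomorphy} if there do not exist open sets $\Omega_1,\Omega_2$ with $\emptyset\ne\Omega_1\subset\Omega\cap\Omega_2$, $\Omega_2$ connected and $\Omega_2\not\subset\Omega$, such that every $u\in\mathcal O(\Omega)$ agrees on $\Omega_1$ with some $\tilde u\in\mathcal O(\Omega_2)$. A domain in $\mathbb C^n$ is pseudoconvex if and only if it is a domain of holomorphy. So we need holomorphic functions on $\Omega$ that cannot all be continued to a given exterior point.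

\begin{lemma}\label{lem:koszul}
Assume \emph{(iii)} and let $a\notin\overline\Omega$. There are $h_1,\dots,h_n\in\mathcal O(\Omega)\cap C^\infty(\overline\Omega)$ with $\sum_j(z_j-a_j)h_j=1$.
\end{lemma}

The functions $\theta_j=\overline{(z_j-a_j)}\,|z-a|^{-2}$ are smooth near $\overline\Omega$ and satisfy $\sum_j(z_j-a_j)\theta_j=1$; they have to be corrected to be holomorphic. For $n=2$ and $a=0$, the computation in Example~\ref{ex:shell} and its mirror image give $\bar\partial\theta_1=z_2\omega_0$ and $\bar\partial\theta_2=-z_1\omega_0$ with $\bar\partial\omega_0=0$. By (iii), $\omega_0=\bar\partial u$ with $u\in C^\infty(\overline\Omega)$, and $h_1=\theta_1-z_2u$, $h_2=\theta_2+z_1u$ do the job. The Koszul complex organizes the same argument in any dimension.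

\begin{proof}
Let $e_1,\dots,e_n$ be the standard basis of $\mathbb C^n$ and $L^q_r=C^\infty_{0,q}(\overline\Omega)\otimes\Lambda^r\mathbb C^n$, with $\bar\partial$ acting on the first factor. Let $\iota:L^q_r\to L^q_{r-1}$ be the contraction
\[
\iota\bigl(g\otimes e_{j_1}\wedge\dots\wedge e_{j_r}\bigr)=\sum_{k=1}^r(-1)^{k-1}(z_{j_k}-a_{j_k})\,g\otimes e_{j_1}\wedge\dots\widehat{e_{j_k}}\dots\wedge e_{j_r},
\]
with $\iota=0$ for $r=0$. Then $\iota^2=0$, and $\iota\bar\partial=\bar\partial\iota$ because the coefficients are holomorphic. Let $\theta=\sum_j\theta_je_j\in L^0_1$ act by exterior multiplication in the second factor. Since $\iota$ is an antiderivation and $\iota\theta=1$,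
\begin{equation}\label{eq:homotopy}
\iota(\theta\wedge\omega)+\theta\wedge\iota\omega=\omega .
\end{equation}
We prove by descending induction on $q$, $n-1\ge q\ge0$: \emph{if $\omega\in L^q_q$ satisfies $\bar\partial\omega=0$ and $\iota\omega=0$, then there is $\omega'\in L^q_{q+1}$ with $\bar\partial\omega'=0$ and $\iota\omega'=\omega$.} The case $q=0$, $\omega=1$ gives $\omega'=\sum_jh_je_j$ as required.

Put $\omega_1=\theta\wedge\omega\in L^q_{q+1}$. By \eqref{eq:homotopy}, $\iota\omega_1=\omega$, so $\bar\partial\omega_1\in L^{q+1}_{q+1}$ satisfies $\iota\bar\partial\omega_1=\bar\partial\omega=0$. If $q=n-1$, then $\theta\wedge\bar\partial\omega_1=0$ since $\Lambda^{n+1}\mathbb C^n=0$, so \eqref{eq:homotopy} applied to $\bar\partial\omega_1$ gives $\bar\partial\omega_1=0$, and $\omega'=\omega_1$ works. If $q<n-1$, the induction hypothesis applies to $\bar\partial\omega_1$ and gives $\omega_2\in L^{q+1}_{q+2}$ with $\bar\partial\omega_2=0$ and $\iota\omega_2=\bar\partial\omega_1$. Since $1\le q+1\le n-1$,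 hypothesis (iii), applied to each component of $\omega_2$, gives $\omega_3\in L^q_{q+2}$ with $\bar\partial\omega_3=\omega_2$. Then $\omega'=\omega_1-\iota\omega_3$ satisfies $\iota\omega'=\omega$ and $\bar\partial\omega'=\bar\partial\omega_1-\iota\omega_2=0$.
\end{proof}

\begin{proof}[Proof of \emph{(iii)}$\Rightarrow$\emph{(i)}]
Suppose that $\Omega$ is not a domain of holomorphy, and let $\Omega_1,\Omega_2$ be as in the definition. The set $\Omega\cap\Omega_2$ is a nonempty, open, proper subset of the connected set $\Omega_2$, so it is not closed in $\Omega_2$; hence $\Omega_2$ contains a point $b\in\partial\Omega$. In a chart at $b$ the set $\overline\Omega$ lies in $\{y_{2n}\le h(y')\}$ and $b$ lies on the graph, so the points obtained from $b$ by slightly increasing $y_{2n}$ lie in $\Omega_2\setminus\overline\Omega$. Let $a$ be such a point, let $h_j$ be as in Lemma~\ref{lem:koszul}, and let $\tilde h_j\in\mathcal O(\Omega_2)$ agree with $h_j$ on $\Omega_1$. The identity $\sum_j(z_j-a_j)\tilde h_j=1$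 holds on $\Omega_1$, hence on $\Omega_2$ by the identity theorem. At $z=a$ it reads $0=1$. So $\Omega$ is a domain of holomorphy, that is, pseudoconvex.
\end{proof}

In this implication the boundary regularity was used only to find points of $\mathbb C^n\setminus\overline\Omega$ arbitrarily close to each boundary point.

\begin{thebibliography}{9}

\bibitem{Hor} H\"ormander, Acta Math.\ 113 (1965).

\bibitem{Stein} Stein, \emph{Singular Integrals}, Chapter VI.

\bibitem{TDC} \emph{Topology of Dolbeault cohomology groups},\\ \texttt{http://sites.nd.edu/meichi/files/2019/06/ContPhongProc2015.pdf}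

\end{thebibliography}
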